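# Swapping palettes on a bipartite graph

## Colorings of a bipartite graph from two palettes

Throughout, $q$ is a positive integer, $[q]=\{1,\dots,q\}$, and all graphs are finite and simple.

**Definition (proper coloring).** A proper $q$-coloring of a graph $H$ is a map $f:V(H)\to[q]$ with $f(u)\ne f(v)$ whenever $uv$ is an edge. For example, the path on three vertices has $3\cdot2\cdot2=12$ proper $3$-colorings: color the middle vertex, then each end.

**Definition (bipartition).** A bipartition of $H$ is a partition $V(H)=V_1\cup V_2$ such that every edge has one end in $V_1$ and one in $V_2$. We treat it as part of the data; isolated vertices are allowed, and $V_1$ or $V_2$ may be empty. We write $n_1=|V_1|$, $n_2=|V_2|$, and $N(w)$ for the neighborhood of a vertex $w$. Our running example is the path $P$ with edges $u_1v$, $vu_2$ and bipartition $V_1=\{u_1,u_2\}$, $V_2=\{v\}$.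

**Definition (two-palette count).** For $X,Y\subseteq[q]$, let $c(X,Y)=c_{H,q}(X,Y)$ be the number of proper $q$-colorings of $H$ in which every vertex of $V_1$ gets a color in $X$ and every vertex of $V_2$ gets a color in $Y$.

Example: take $P$ with $A=\{1,2\}$, $B=\{1,2,3\}$. Color $v$ first.

- $c(A,A)=2$: two colors for $v$, then each $u_i$ is forced.
- $c(B,B)=12$.
- $c(A,B)=1+1+4=6$: if $v$ has color $1$ or $2$, each $u_i$ has one choice; if $v$ has color $3$, each has two.
- $c(B,A)=2\cdot2\cdot2=8$.

**Counting one side first.** Write $f(S)=\{f(w):w\in S\}$. If the colors $f$ on $V_1$ are already chosen, a vertex $v\in V_2$ may receive exactly the colors of $Y\setminus f(N(v))$, and different vertices of $V_2$ choose independently since no edges join them. The same holds with the sides exchanged. Hence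
$$c(X,Y)=\sum_{f:V_1\to X}\ \prod_{v\in V_2}|Y\setminus f(N(v))|=\sum_{g:V_2\to Y}\ \prod_{u\in V_1}|X\setminus g(N(u))|.\tag{1}$$
Empty products are $1$, there is exactly one map out of the empty set, and $0^0=1$.

Now the question. Give each side of $H$ one of two palettes $A$ and $B$. We can give both sides the same palette, or different ones. Do different palettes always leave at least as much room, in the multiplicative sense? That is, does
$$c(A,A)\,c(B,B)\le c(A,B)\,c(B,A)\tag{2}$$
hold for every finite bipartite $H$, every bipartition $V_1\cup V_2$, every $q$, and all $A,B\subseteq[q]$? In the running example this reads $2\cdot12=24\le48=6\cdot8$. The inequality was stated as a conjecture in the problem list "2025 Developments in Combinatorics Workshop" (https://www.ibs.re.kr/ecopro/wp-content/uploads/2025/10/2025-Developments-in-Combinatorics-Workshop.pdf), where it is said to have been verified when $H$ is a cycle, a path, or a complete bipartite graph. We shall prove it for all bipartite $H$.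

## Disjoint palettes, one edge, and stars

Write $k=|A|$ and $m=|B|$. Inequality (2) is symmetric in $A$ and $B$, so we take $k\le m$, and in this section $k\ge1$.

**Disjoint palettes.** If $A\cap B=\emptyset$, the colorings counted by $c(A,B)$ and $c(B,A)$ have no constraints, so the right side of (2) is $k^{n_1}m^{n_2}\cdot m^{n_1}k^{n_2}=(km)^{n_1+n_2}$. The left side is at most $k^{n_1+n_2}m^{n_1+n_2}$. So the content lies in overlapping palettes.

**One edge.** Here $c(X,Y)=|X||Y|-|X\cap Y|$. Since $|A\cap B|\le k$,
$$c(A,B)\,c(B,A)=(km-|A\cap B|)^2\ge k^2(m-1)^2 .$$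
The left side of (2) is $k(k-1)m(m-1)$. Since $k(m-1)-(k-1)m=m-k\ge0$, we have $k^2(m-1)^2\ge k(m-1)\cdot(k-1)m$, and (2) holds.

**Stars, nested palettes.** Let $V_1$ be the center of a star and $V_2$ its $n\ge1$ leaves, and let $A\subseteq B$. By (1), $c(X,Y)=\sum_{a\in X}|Y\setminus\{a\}|^n$, so
$$c(A,A)=k(k-1)^n,\quad c(B,B)=m(m-1)^n,\quad c(A,B)=k(m-1)^n,\quad c(B,A)=k(k-1)^n+(m-k)k^n .$$
After the common factor $k(m-1)^n$ is taken out of both sides, (2) follows from $m(k-1)^n\le k(k-1)^n+(m-k)k^n$, that is, from $(m-k)(k-1)^n\le(m-k)k^n$, which is clear.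

Here $c(B,B)/m=c(A,B)/k$ exactly, while $c(A,A)/k\le c(B,A)/m$. Dividing by the number of ways to color $V_1$ without constraints has split (2) into two statements. This will be the plan in general.

## Vertex-by-vertex induction and lists on the hexagon

A natural plan is to color one vertex $u$, delete it, and induct. But coloring $u$ removes a color from the lists of the neighbors of $u$ only, so the palettes become lists depending on the vertex. The inductive statement would then naturally be about lists: give each vertex $w$ two lists $A_w,B_w$, and let the four counts say which of the two families is used on $V_1$ and which on $V_2$. In that generality (2) is false.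

Let $H=C_6$, with antipodal vertices $u\in V_1$ and $v\in V_2$ (antipodal vertices of a hexagon are at distance $3$, so they lie on opposite sides and are not adjacent). Let $c\ge2$. Put $A_w=[c]$ for every $w$, $B_w=[c]$ for $w\ne u,v$, and $B_u=B_v=[c+1]$. Let $P(G)$ be the number of proper $c$-colorings of $G$. A vertex that receives color $c+1$ conflicts with nothing, since only $u$ and $v$ can have this color and they are not adjacent. So, splitting according to which of $u,v$ receive color $c+1$, the four counts are:

- $(A,A)$: $P(H)$;
- $(B,B)$: $P(H)+P(H-u)+P(H-v)+P(H-u-v)$;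
- $(A,B)$: $P(H)+P(H-v)$;
- $(B,A)$: $P(H)+P(H-u)$.

Expanding, the left side of (2) minus the right side is $P(H)P(H-u-v)-P(H-u)P(H-v)$. Now $P(C_6)=(c-1)^6+(c-1)$; both $H-u$ and $H-v$ are paths on five vertices, with $c(c-1)^4$ colorings each; and $H-u-v$ consists of two disjoint edges, with $c^2(c-1)^2$ colorings. The difference is
$$\bigl((c-1)^6+(c-1)\bigr)c^2(c-1)^2-c^2(c-1)^8=c^2(c-1)^3>0 .$$

So a proof of (2) must use that all vertices share the same two palettes. That assumption cannot be dropped.

## Splitting the inequality into two one-sided comparisons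

**Theorem 1.** For every finite bipartite $H$ with bipartition $V_1\cup V_2$, every $q$, and all $A,B\subseteq[q]$,
$$c(A,A)\,c(B,B)\le c(A,B)\,c(B,A).$$
Moreover, if $1\le|A|\le|B|$, the following two inequalities hold separately:
$$\frac{c(A,A)}{|A|^{n_1}}\le\frac{c(B,A)}{|B|^{n_1}},\tag{3}$$
$$\frac{c(B,B)}{|B|^{n_1}}\le\frac{c(A,B)}{|A|^{n_1}}.\tag{4}$$

In both, only the palette of $V_1$ changes. If the colors of $V_1$ are drawn independently and uniformly from a palette $X$, then $c(X,Y)/|X|^{n_1}$ is the expected number of ways to extend to $V_2$ with palette $Y$. So (3) says: when $V_2$ uses the smaller palette $A$, it is better to draw $V_1$ from $B$. And (4) says: when $V_2$ uses the larger palette $B$, it is better to draw $V_1$ from $A$. Without the normalization the second statement would fail: for one edge and $A\subsetneq B$ with $A\neq\emptyset$, $c(B,B)=m(m-1)>k(m-1)=c(A,B)$.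

**Step 1: reduce Theorem 1 to (3) and (4).** The purpose is to clear away degenerate cases and see why two separate inequalities suffice. If $H$ has no vertices, all four counts are $1$. If $H$ has a vertex and $A$ or $B$ is empty, then $c(A,A)$ or $c(B,B)$ is $0$ and so is the left side of (2). Otherwise both palettes are nonempty and, by symmetry, $1\le k\le m$. Multiplying (3) by (4), all terms being nonnegative, gives
$$\frac{c(A,A)\,c(B,B)}{k^{n_1}m^{n_1}}\le\frac{c(B,A)\,c(A,B)}{m^{n_1}k^{n_1}},$$
which is (2).

**Step 2: prove (3).** The purpose is to compare term by term, with $g$ on $V_2$ fixed. Let $g:V_2\to A$ and $u\in V_1$. Since $g(N(u))\subseteq A$ and $k\le m$,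
$$\frac{|A\setminus g(N(u))|}{k}=1-\frac{|g(N(u))|}{k}\le1-\frac{|B\cap g(N(u))|}{m}=\frac{|B\setminus g(N(u))|}{m}.\tag{5}$$
All quantities are nonnegative, so we may multiply over $u\in V_1$. Then sum over all $g:V_2\to A$. By the second form of (1), the left side becomes $c(A,A)/k^{n_1}$ and the right side becomes $c(B,A)/m^{n_1}$. This is (3).

## Merging colors, and where divisibility enters

Can (4) be proved the same way? Fixing $g:V_2\to B$ and putting $S=g(N(u))$, we would want $|B\setminus S|/m\le|A\setminus S|/k$. This is false: with $A=\{1\}$, $B=\{1,2\}$, $S=\{1\}$ it reads $\frac12\le0$. So we fix the colors on $V_1$ instead. By the first form of (1), inequality (4) says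
$$\frac1{m^{n_1}}\sum_{f:V_1\to B}\ \prod_{v\in V_2}|B\setminus f(N(v))|\ \le\ \frac1{k^{n_1}}\sum_{f:V_1\to A}\ \prod_{v\in V_2}|B\setminus f(N(v))| .$$
The summands now have the same form, but the two averages run over different sets of maps.

Suppose first that $V_1$ is to be moved from $B$ to a subset $A'\subseteq B$ with $|A'|=k$. Each factor is then $m-|f(N(v))|$, so we want few colors on each neighborhood. Fewer colors in the palette should mean more coincidences. If $k$ divides $m$ this is a proof: choose a map $\pi:B\to A'$ all of whose fibers have size $m/k$. Then $|\pi f(N(v))|\le|f(N(v))|$, and every map $V_1\to A'$ equals $\pi f$ for exactly $(m/k)^{n_1}$ maps $f:V_1\to B$. Therefore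
$$c(B,B)\le\sum_{f:V_1\to B}\ \prod_{v\in V_2}\bigl(m-|\pi f(N(v))|\bigr)=\Bigl(\frac mk\Bigr)^{n_1}c(A',B).$$

If $k$ does not divide $m$, no map $\pi:B\to A'$ has fibers of equal size, and the argument stops. Randomizing does not repair it directly. Take $m=3$, $k=2$, $A'=\{1,2\}$, and recolor each vertex of color $3$ by its own fair coin with $1$ or $2$. This does produce independent uniform colors in $A'$. But on the path $P$, the map with $f(u_1)=f(u_2)=3$ has factor $3-1=2$ at $v$; after recoloring, the factor is $2$ or $1$ with probability $\frac12$ each, with mean $\frac32<2$. The term-by-term comparison is lost, because equal colors may be torn apart.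

The way around this is to let the colors on $V_1$ have unequal weights, so that one can pass from the uniform weight on $B$ to the uniform weight on $A'$ gradually, altering only two colors at a time. While two colors $i,j$ are being altered, we do not compare single maps $f$; we compare whole groups of maps that agree outside $f^{-1}(\{i,j\})$.

## Weighted colors on one side

**Definition (weighted count).** Let $B\ne\emptyset$, $m=|B|$, and let $\rho=(\rho_i)_{i\in B}$ be a probability vector. Put
$$\Gamma(\rho)=\sum_{f:V_1\to B}\ \prod_{u\in V_1}\rho_{f(u)}\prod_{v\in V_2}\bigl(m-|f(N(v))|\bigr).$$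
For nonempty $S\subseteq B$, let $\mathrm{unif}_S$ be the vector equal to $1/|S|$ on $S$ and $0$ elsewhere.

Example: for the path $P$, the factor of $v$ is $m-1$ if $f(u_1)=f(u_2)$ and $m-2$ otherwise, so $\Gamma(\rho)=(m-2)+\sum_{i\in B}\rho_i^2$. With $B=\{1,2,3\}$, moving from $(\frac13,\frac13,\frac13)$ to $(\frac12,\frac13,\frac16)$ to $(\frac12,\frac12,0)$ gives the values $\frac43,\frac{25}{18},\frac32$, which increase. The outer two agree with the counts found earlier: $c(B,B)/3^2=\frac{12}9$ and $c(\{1,2\},B)/2^2=\frac64$.

**Lemma 1 (concentration).** If $\emptyset\ne A'\subseteq B$ with $|A'|=k$ and $|B|=m$, then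
$$\frac{c(B,B)}{m^{n_1}}\le\frac{c(A',B)}{k^{n_1}} .$$

**Step 1: translate to $\Gamma$.** The purpose is to see the two sides as values of one function. If $f$ has values in $B$, then $|B\setminus f(N(v))|=m-|f(N(v))|$. So by (1), $\Gamma(\mathrm{unif}_B)=c(B,B)/m^{n_1}$. With $\mathrm{unif}_{A'}$ only the maps $f:V_1\to A'$ survive, each with weight $k^{-n_1}$, so $\Gamma(\mathrm{unif}_{A'})=c(A',B)/k^{n_1}$.

The heart of the proof is the following claim.

**Claim.** Let $i\ne j$ in $B$. With $s=\rho_i+\rho_j$ and all other $\rho_\ell$ fixed, $\Gamma$ is a nondecreasing function of $|\rho_i-\rho_j|$.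

**Step 2: isolate the two colors.** The purpose is to reduce the claim to sums over two-valued maps. Group the maps $f:V_1\to B$ by the set $W=f^{-1}(\{i,j\})$ and the restriction $h=f|_{V_1\setminus W}$, which takes values in $B\setminus\{i,j\}$. Within a group, $f$ is determined by $x=f|_W:W\to\{i,j\}$. The sets $h(N(v)\setminus W)$ and $x(N(v)\cap W)$ are disjoint, so
$$m-|f(N(v))|=m_v-|x(N(v)\cap W)|,\qquad m_v:=m-|h(N(v)\setminus W)| .$$
The contribution of the group $(W,h)$ to $\Gamma$ is the constant $\prod_{u\in V_1\setminus W}\rho_{h(u)}\ge0$ times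
$$\Sigma=\sum_{x:W\to\{i,j\}}\ \prod_{u\in W}\rho_{x(u)}\prod_{v\in V_2}\bigl(m_v-|x(N(v)\cap W)|\bigr).$$
It suffices to show that each $\Sigma$ is nondecreasing in $|\rho_i-\rho_j|$.

**Step 3: write each factor as a nonnegative constant plus an indicator.** The purpose is to expand $\Sigma$ with nonnegative coefficients. Since $h$ avoids both $i$ and $j$, it uses at most $m-2$ colors, so $m_v\ge2$. If $N(v)\cap W=\emptyset$, the factor of $v$ is $m_v$. Otherwise $|x(N(v)\cap W)|$ is $1$ or $2$, and the factor is
$$(m_v-2)+\mathbf 1[x\text{ is constant on }N(v)\cap W],\qquad m_v-2\ge0 .$$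
Let $V_2'$ be the set of $v\in V_2$ with $N(v)\cap W\ne\emptyset$. Choosing from each such factor either the constant or the indicator (let $T$ be the set of $v$ for which the indicator is chosen), we get
$$\Sigma=\prod_{v\in V_2\setminus V_2'}m_v\ \sum_{T\subseteq V_2'}\ \Bigl(\prod_{v\in V_2'\setminus T}(m_v-2)\Bigr)S_T,$$
$$S_T=\sum_{x:W\to\{i,j\}}\ \prod_{u\in W}\rho_{x(u)}\ \mathbf 1[x\text{ is constant on }N(v)\cap W\text{ for all }v\in T].$$

**Step 4: evaluate $S_T$.** The purpose is to find a closed formula. View the sets $N(v)\cap W$, $v\in T$, as hyperedges on the vertex set $W$. The connected components of this hypergraph are the classes of the smallest equivalence relation on $W$ for which all vertices of a common hyperedge are equivalent; an uncovered vertex is a component by itself. For instance, on $\{1,2,3,4\}$ with hyperedges $\{1,2\},\{2,3\}$ the components are $\{1,2,3\}$ and $\{4\}$. Let $D_1,\dots,D_r$ be the components. The indicator in $S_T$ equals $1$ exactly when $x$ is constant on each $D_t$: constancy on overlapping hyperedges propagates along a component, and conversely each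 hyperedge lies inside one component. So $x$ amounts to a free choice of $i$ or $j$ for each $D_t$, and
$$S_T=\prod_{t=1}^r\bigl(\rho_i^{|D_t|}+\rho_j^{|D_t|}\bigr).$$
In the small instance this is $(\rho_i^3+\rho_j^3)(\rho_i+\rho_j)$. If $W=\emptyset$, then $r=0$ and $S_T=1$.

**Step 5: monotonicity of a power sum.** The purpose is to finish the claim. Let $d=|\rho_i-\rho_j|$, so that $\rho_i,\rho_j$ are $\frac{s+d}2$ and $\frac{s-d}2$ in some order. For an integer $e\ge1$, adding the two binomial expansions cancels the odd powers of $d$:
$$\rho_i^e+\rho_j^e=\Bigl(\frac{s+d}2\Bigr)^e+\Bigl(\frac{s-d}2\Bigr)^e=2^{1-e}\sum_{l\text{ even}}\binom el s^{e-l}d^{\,l}.$$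
For fixed $s\ge0$ this is nonnegative and nondecreasing in $d\ge0$. A product of nonnegative nondecreasing functions is nondecreasing, so each $S_T$ is nondecreasing in $d$. All coefficients in the expansion of $\Sigma$, and those of the groups, are nonnegative and do not depend on $d$. Hence $\Gamma$ is nondecreasing in $d$, which is the claim.

**Step 6: walk from $\mathrm{unif}_B$ to $\mathrm{unif}_{A'}$.** The purpose is to use only moves covered by the claim. Start at $\rho=\mathrm{unif}_B$. For each pair $(j,i)$ with $j\in B\setminus A'$ and $i\in A'$, one pair after another, transfer mass $\frac1{mk}$ from $j$ to $i$. In total each $j\in B\setminus A'$ loses $k\cdot\frac1{mk}=\frac1m$ and ends at $0$. Each $i\in A'$ gains $(m-k)\cdot\frac1{mk}=\frac1k-\frac1m$ and ends at $\frac1k$. So the walk ends at $\mathrm{unif}_{A'}$ (if $k=m$ there are no moves). At all times $\rho_i\ge\frac1m\ge\rho_j\ge0$ for $i\in A'$, $j\in B\setminus A'$. Hence each transfer keeps $\rho_i+\rho_j$ and all other weights fixed and increases $|\rho_i-\rho_j|$, and by the claim $\Gamma$ never decreases. Therefore $\Gamma(\mathrm{unif}_B)\le\Gamma(\mathrm{unif}_{A'})$,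 which by Step 1 is Lemma 1. $\square$

## From a subpalette of $B$ to the palette $A$

It remains to prove (4), where $A$ need not be contained in $B$. Let $1\le k=|A|\le m=|B|$.

**Step 1: choose the subpalette.** The purpose is to pick $A'\subseteq B$ as close to $A$ as possible. Since $|A\cap B|\le k\le m$, there is $A'$ with $A\cap B\subseteq A'\subseteq B$ and $|A'|=k$. Lemma 1 gives $c(B,B)/m^{n_1}\le c(A',B)/k^{n_1}$. So (4) follows once we know
$$c(A',B)\le c(A,B).\tag{6}$$

**Step 2: rename colors.** The purpose is to prove (6) term by term. Let $\sigma:A'\to A$ be a bijection that fixes every element of $A\cap B$; it exists since $|A'|=|A|$, and it maps $A'\setminus(A\cap B)$ onto $A\setminus B$, which is disjoint from $B$. For example, if $A=\{1,4\}$ and $B=\{1,2,3\}$, we may take $A'=\{1,2\}$, $\sigma(1)=1$, $\sigma(2)=4$. Let $f:V_1\to A'$ and $v\in V_2$. An element of $\sigma(f(N(v)))$ lying in $B$ must be $\sigma(a)$ with $a\in A\cap B$ and so $\sigma(a)=a$. Hence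
$$B\cap\sigma(f(N(v)))=(A\cap B)\cap f(N(v))\subseteq f(N(v)).$$
Since $f(N(v))\subseteq B$, this yields
$$|B\setminus f(N(v))|\le|B\setminus\sigma f(N(v))| .$$
Multiply over $v\in V_2$ and sum over $f:V_1\to A'$. Since $f\mapsto\sigma f$ is a bijection from the maps $V_1\to A'$ to the maps $V_1\to A$, formula (1) turns this into (6). Thus (4) holds, and with it Theorem 1. $\blacksquare$

## The sharp constant and the cases of equality

**Notation.** Let $n_1',n_2'$ be the numbers of non-isolated vertices in $V_1,V_2$. For $P$ we have $n_1'=2$, $n_2'=1$; adding an isolated vertex to $V_1$ raises $n_1$ but not $n_1'$.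

**Theorem 2.** Let $H$ be a finite bipartite graph with bipartition $V_1\cup V_2$ and let $A,B\subseteq[q]$.

(a) If $2\le k=|A|\le m=|B|$, then
$$c(A,B)\,c(B,A)\ \ge\ \left(\frac{k(m-1)}{(k-1)m}\right)^{\max(n_1',n_2')}c(A,A)\,c(B,B).$$
The constant is sharp: equality holds when $A\subseteq B$ and $H$ is a matching (possibly with extra isolated vertices).

(b) Equality holds in (2) if and only if $H$ has no edges, or $A=B$, or one of $A,B$ is empty.

In the running example $k=2$, $m=3$, the constant is $\frac43$, the exponent is $2$, and (a) reads $48\ge\frac{16}9\cdot24=\frac{128}3$.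

Put $\kappa=\frac{k(m-1)}{(k-1)m}$.

**Step 1 for (a): sharpen (5).** The purpose is to gain a factor $\kappa$ at every non-isolated vertex of $V_1$. Let $u\in V_1$ be non-isolated, $g:V_2\to A$, and $r=|g(N(u))|$, so $1\le r\le k$. We show
$$\frac{|B\setminus g(N(u))|}m\ \ge\ \kappa\,\frac{|A\setminus g(N(u))|}k .\tag{7}$$
If $r=k$, the right side is $0$. If $r<k$, then $|A\setminus g(N(u))|=k-r>0$ and $|B\setminus g(N(u))|\ge m-r$, so
$$\frac{|B\setminus g(N(u))|/m}{|A\setminus g(N(u))|/k}\ \ge\ \frac{k(m-r)}{m(k-r)}=\frac km\Bigl(1+\frac{m-k}{k-r}\Bigr).$$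
The right side is nondecreasing in $r$, and at $r=1$ it equals $\frac km\cdot\frac{m-1}{k-1}=\kappa$.

**Step 2 for (a): sharpen (3) and multiply.** The purpose is to obtain the exponent. Use (7) at the non-isolated $u\in V_1$ and (5) at the isolated ones, multiply over $u$, and sum over $g:V_2\to A$ as in the proof of (3). This gives
$$\kappa^{n_1'}\,\frac{c(A,A)}{k^{n_1}}\le\frac{c(B,A)}{m^{n_1}} .$$
Multiplying by (4) gives the bound in (a) with exponent $n_1'$. Now exchange the roles of $V_1$ and $V_2$. This only interchanges $c(A,B)$ and $c(B,A)$, so the same bound holds with exponent $n_2'$, and hence with $\max(n_1',n_2')$.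

**Step 3 for (a): matchings.** The purpose is to check sharpness. Isolated vertices contribute equal factors to both sides: one isolated vertex contributes one factor $|A|$ and one factor $|B|$ to each of the two products in (2). So let $H$ be a matching with $e$ edges and $A\subseteq B$. An edge with one end in palette $A$ and the other in palette $B$ has $k(m-1)$ colorings: color the $A$-end, then the other end. Thus $c(A,B)c(B,A)=(k(m-1))^{2e}$, while $c(A,A)c(B,B)=(k(k-1)m(m-1))^e$. The ratio is $\kappa^e$, and $n_1'=n_2'=e$.

**Step 4 for (b): the cases of equality.** The purpose is to verify the "if" direction. If $H$ has no edges, $c(X,Y)=|X|^{n_1}|Y|^{n_2}$ and both sides of (2) equal $|A|^{n_1+n_2}|B|^{n_1+n_2}$ (with $0^0=1$). If $A=B$, the two sides are identical. If $H$ has an edge and, say, $A=\emptyset$, then $V_1,V_2\ne\emptyset$, so $c(A,A)=c(A,B)=c(B,A)=0$ and both sides are $0$; the case $B=\emptyset$ is the same.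

**Step 5 for (b): strictness otherwise.** The purpose is to show that no other equality occurs. Let $H$ have an edge and let $A\ne B$ be nonempty, with $k\le m$ without loss of generality. There are $a\in A$, $b\in B$ with $a\ne b$; otherwise $A=B=\{a\}$. Coloring $V_1$ entirely $a$ and $V_2$ entirely $b$, or the reverse, shows $c(A,B),c(B,A)\ge1$. So (2) is strict if its left side is $0$.

Assume from now on that the left side is positive. Then $c(A,A)>0$ and $H$ has an edge, so $k\ge2$.

If $k<m$, then $\kappa>1$ because $k(m-1)-(k-1)m=m-k>0$, and $n_1'\ge1$. So (a) gives strict inequality.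

If $k=m$, then $A\ne B$ forces some $x\in A\setminus B$. Pick a non-isolated $u\in V_1$ and $v\in N(u)$. Take a proper coloring counted by $c(A,A)$ and permute the colors of $A$ so that $v$ gets color $x$; the result is still counted by $c(A,A)$. Let $g:V_2\to A$ be its restriction to $V_2$. Every factor $|A\setminus g(N(w))|$, $w\in V_1$, is positive, since the coloring gives $w$ a color in this set. By (5) the factors $|B\setminus g(N(w))|/m$ are then positive too. For $w=u$, (5) is strict: $x\in g(N(u))\setminus B$, so $|B\cap g(N(u))|<|g(N(u))|$. Hence, for this $g$, the product over $V_1$ is strictly smaller on the left, and (3) is strict. Since $c(B,B)>0$, strict (3) followed by (4) gives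
$$c(A,A)\,c(B,B)<\Bigl(\frac km\Bigr)^{n_1}c(B,A)\,c(B,B)\le c(B,A)\,c(A,B).\qquad\blacksquare$$

## Penalizing equal colors: the antiferromagnetic Potts model

Instead of forbidding an edge with equal end-colors, we may penalize it by a weight between $0$ and $1$.

**Definition (Potts count).** Let $y:E(H)\to[0,1]$. For $X,Y\subseteq[q]$ put
$$Z(X,Y)=\sum_{f:V_1\to X,\ g:V_2\to Y}\ \prod_{uv\in E(H):\,f(u)=g(v)}y_{uv}\qquad(u\in V_1,\ v\in V_2).$$
Example: for one edge with weight $y$, $Z(X,Y)=|X||Y|-(1-y)|X\cap Y|$. This is $c(X,Y)$ at $y=0$ and $|X||Y|$ at $y=1$.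

**Theorem 3.** Let $y:E(H)\to[0,1]$ be arbitrary. Then $Z(A,A)\,Z(B,B)\le Z(A,B)\,Z(B,A)$ for all $A,B\subseteq[q]$. (The case $y\equiv0$ is Theorem 1.)

**Step 1: reduce to (3) and (4) for $Z$.** The purpose is to reuse the frame of Theorem 1. If $H$ has no vertices, all values are $1$. If $H$ has a vertex and $A$ or $B$ is empty, the left side is $0$ and the right side is nonnegative. Otherwise, by symmetry, $1\le k=|A|\le m=|B|$, and it suffices to prove (3) and (4) with $Z$ in place of $c$ and multiply them.

**Step 2: (3) for $Z$.** The purpose is to replace the comparison (5). For $g:V_2\to A$, $u\in V_1$ and a color $a$, put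
$$\varphi_u(a)=\prod_{v\in N(u),\ g(v)=a}y_{uv}\in[0,1].$$
Summing over the colors of $V_1$ first, each vertex independently, gives $Z(X,A)=\sum_{g:V_2\to A}\prod_{u\in V_1}\sum_{a\in X}\varphi_u(a)$. Since $g$ takes values in $A$, $\varphi_u(a)=1$ for $a\notin A$. Therefore
$$\frac1k\sum_{a\in A}\varphi_u(a)=1-\frac1k\sum_{a\in A}(1-\varphi_u(a))\le1-\frac1m\sum_{a\in A\cap B}(1-\varphi_u(a))=\frac1m\sum_{a\in B}\varphi_u(a).$$
The inequality uses $k\le m$ and $1-\varphi_u(a)\ge0$; the last equality uses that $1-\varphi_u$ vanishes on $B\setminus A$. Multiply over $u\in V_1$ and sum over $g:V_2\to A$ to get $Z(A,A)/k^{n_1}\le Z(B,A)/m^{n_1}$.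

**Step 3: renaming colors.** The purpose is to prove the analogue of (6), namely $Z(A',B)\le Z(A,B)$, with $A'$ and $\sigma$ chosen as before. Consider the bijection $(f,g)\mapsto(\sigma f,g)$ from pairs of maps $V_1\to A'$, $V_2\to B$ to pairs of maps $V_1\to A$, $V_2\to B$. If $\sigma f(u)=g(v)$ for an edge $uv$, this color lies in $B$, hence in $A\cap B$. Since $\sigma$ is injective and fixes $A\cap B$, we get $f(u)=\sigma f(u)=g(v)$. So the set of edges with equal end-colors can only shrink. All weights lie in $[0,1]$, so the product can only grow.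

**Step 4: set up the weighted count.** The purpose is to reduce (4) for $Z$ to a claim like that in Lemma 1. Let
$$\Gamma(\rho)=\sum_{f:V_1\to B,\ g:V_2\to B}\ \prod_{u\in V_1}\rho_{f(u)}\prod_{uv\in E(H):\,f(u)=g(v)}y_{uv} .$$
Then $\Gamma(\mathrm{unif}_B)=Z(B,B)/m^{n_1}$ and $\Gamma(\mathrm{unif}_{A'})=Z(A',B)/k^{n_1}$. Suppose we know the claim: for $i\ne j$ in $B$, with $\rho_i+\rho_j$ and the other weights fixed, $\Gamma$ is nondecreasing in $|\rho_i-\rho_j|$. Then the same transfers of mass $\frac1{mk}$ lead from $\mathrm{unif}_B$ to $\mathrm{unif}_{A'}$ without decreasing $\Gamma$. Together with Step 3,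
$$\frac{Z(B,B)}{m^{n_1}}\le\frac{Z(A',B)}{k^{n_1}}\le\frac{Z(A,B)}{k^{n_1}},$$
which is (4) for $Z$. What remains is the claim. In Lemma 1 we summed out $V_2$ and found at each $v$ a constant plus one indicator. With general weights the factor at $v$ no longer has that form, so we keep the colors on $V_2$ as well.

**Step 5: isolate two colors on both sides.** The purpose is to reduce to two-valued variables. Fix $i\ne j$ and $s=\rho_i+\rho_j$. If $s=0$, then $\rho_i=\rho_j=0$ is forced and there is nothing to prove. Let $s>0$ and put $\delta=(\rho_i-\rho_j)/s\in[-1,1]$, so that $\rho_i=\frac s2(1+\delta)$ and $\rho_j=\frac s2(1-\delta)$. Group the pairs $(f,g)$ by $W=f^{-1}(\{i,j\})$, $T=g^{-1}(\{i,j\})$, and the restrictions of $f,g$ to $V_1\setminus W$ and $V_2\setminus T$. Within a group: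

- edges between $W$ and $V_2\setminus T$, and edges between $V_1\setminus W$ and $T$, never have equal end-colors, since one end has a color in $\{i,j\}$ and the other does not;
- edges between $V_1\setminus W$ and $V_2\setminus T$ contribute a fixed nonnegative factor, and so do the weights $\rho_{f(u)}$ with $u\in V_1\setminus W$.

**Step 6: encode by spins, with opposite signs on the two sides.** The purpose is to make all signs positive; this is where the bipartition enters. On $W$, encode colors $i,j$ by $x_u=+1,-1$. On $T$, encode $i,j$ by $\tau_v=-1,+1$. The weight of $u\in W$ is $\frac s2(1+\delta x_u)$. An edge $uv$ with $u\in W$, $v\in T$ has equal end-colors exactly when $x_u\tau_v=-1$, so it contributes $y_{uv}$ if $x_u\tau_v=-1$ and $1$ if $x_u\tau_v=+1$; both cases are given by $\frac{1+y_{uv}}2+\frac{1-y_{uv}}2x_u\tau_v$. So the group contributes a nonnegative constant times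
$$\sum_{x\in\{\pm1\}^W}\ \sum_{\tau\in\{\pm1\}^T}\ \prod_{u\in W}\frac s2(1+\delta x_u)\prod_{uv\in E(H),\,u\in W,\,v\in T}\Bigl(\frac{1+y_{uv}}2+\frac{1-y_{uv}}2\,x_u\tau_v\Bigr).$$

**Step 7: expand and sum over the spins.** The purpose is to see a polynomial in $\delta$ with only even powers and nonnegative coefficients. Expand the products into monomials in the spins. Since $s>0$ and $0\le y_{uv}\le1$, each monomial has as its coefficient a nonnegative number times a power of $\delta$. Summed over all spins, a monomial gives $2^{|W|+|T|}$ if every spin occurs to an even power, and $0$ otherwise. So the total is a polynomial in $\delta$ with nonnegative coefficients. Moreover, a surviving monomial has even total degree in the spins. Each edge factor contributes $0$ or $2$ to this degree, and each chosen term $\delta x_u$ contributes $1$. Hence the number of chosen terms $\delta x_u$, which is the power of $\delta$, is even. The total is therefore nondecreasing in $|\delta|=|\rho_i-\rho_j|/s$. Adding the groups, which have nonnegative constants, proves the claim, and Theorem 3 follows. $\blacksquare$
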